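# Uncountable almost disjoint families next to a linearly ordered Dedekind-finite set

## Generic branches without their indices

Start in a model $V$ of ZFC and look at the binary tree $2^{<\omega_1}$ of all functions from a countable ordinal to $\{0,1\}$. Force to add countably many mutually generic branches $r_0,r_1,r_2,\dots$ through it, so that each $r_i$ is a function $\omega_1\to 2$. Then pass to a submodel $N$ of the forcing extension which contains every $r_i$ and the set
$$A=\{r_i:i<\omega\},$$
but has forgotten the indexing $i\mapsto r_i$. For a node $q$ of the tree, the **cone** of $q$ is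
$$B_q=\{r\in A:q\subseteq r\}.$$

Three things will turn out to be true in $N$. First, $A$ is infinite but has no countably infinite subset. Second, $A$ is linearly ordered, by the lexicographic order. Third, every cone is infinite, and cones of incomparable nodes are disjoint. The tree has $\omega_1$ pairwise incomparable nodes, for instance $0^\xi{}^\frown 1$ for $\xi<\omega_1$, so $A$ contains $\omega_1$ pairwise disjoint infinite sets although it does not contain a copy of $\omega$.

The construction serves to refute an implication in set theory without the Axiom of Choice. For an infinite set $X$, an *almost disjoint family* in $X$ (an AD family) is a set $\mathcal A$ of infinite subsets of $X$ such that $A\cap B$ is finite for all distinct $A,B\in\mathcal A$. The question, posed in "On the existence of almost disjoint and MAD families without AC", is this: does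

> every infinite set $X$ has an uncountable ($>\aleph_0$) almost disjoint family

imply

> every linearly ordered Dedekind-finite set is finite?

The answer is that ZF does not prove this implication (assuming ZF is consistent): in $N$ the first statement holds and the second fails, the witness being $A$. That $A$ itself has a large AD family was just explained. What has to be proved is that every infinite set in $N$ has one, and the main step will be that each infinite set in $N$ contains either a copy of $\omega$ or a copy of a cone.

## Almost disjoint families, Dedekind-finite sets, and the theorems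

We work without choice, so sizes need care. For a set $\mathcal A$, the statement $|\mathcal A|>\aleph_0$ means that there is an injection $\omega\to\mathcal A$ and $|\mathcal A|\ne\aleph_0$. A set is *Dedekind-finite* if it has no countably infinite subset; equivalently, it is not equinumerous with any proper subset of itself. A *linearly ordered Dedekind-finite set* is a Dedekind-finite set that admits a linear order. Write $\mathbf H$ for "every infinite set has an AD family $\mathcal A$ with $|\mathcal A|>\aleph_0$".

Let us test $\mathbf H$ on simple sets, in ZF.

*Sets containing a copy of $\omega$.* If $\omega$ injects into $X$, then so does the countable set $2^{<\omega}$ of finite binary sequences, say by $h$. For $x\in 2^\omega$ let $b_x=\{h(x\restriction n):n<\omega\}$. If $x\ne y$ first differ at $m$, then $b_x\cap b_y=\{h(x\restriction n):n\le m\}$ is finite. So $\{b_x:x\in2^\omega\}$ is an AD family in $X$ of size $2^{\aleph_0}$, and $2^{\aleph_0}>\aleph_0$ by Cantor's theorem. Only infinite Dedekind-finite sets can cause trouble.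

*Amorphous sets.* An infinite set is amorphous if each of its subsets is finite or cofinite. It is Dedekind-finite, since a countably infinite subset could be split into two infinite pieces. Two infinite subsets are both cofinite, so they meet in an infinite set. Hence an AD family in an amorphous set has at most one member, and $\mathbf H$ fails if there is an amorphous set.

So a model of $\mathbf H$ with infinite Dedekind-finite sets must have only such Dedekind-finite sets as can be cut into many infinite pieces.

**Theorem 1.** Let $V\models$ ZFC. There is a symmetric extension $N\models$ ZF of $V$ in which $\mathbf H$ holds and there is an infinite Dedekind-finite set $A$ with a linear order. More precisely, in $N$ every infinite set either contains a countably infinite set (so has an AD family of size $2^{\aleph_0}$) or has a pairwise disjoint family of infinite subsets of size $\lambda$, where $\lambda$ is an ordinal with $|\lambda|>\aleph_0$ in $N$.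

**Theorem 2.**

* (a) $A$ can be a set of reals. So $\mathbf H$ does not even imply "every Dedekind-finite set of reals is finite".
* (b) Let $\mu>2^{\aleph_0}$ be regular in $V$. Then $N$ can be chosen so that $V_\alpha^N=V_\alpha^V$ whenever $|V_\alpha|^V<\mu$ (so $V_\alpha^N$, and in particular $\mathbb R$, is well-orderable in $N$), every infinite Dedekind-finite set has a pairwise disjoint family of infinite subsets of size $\mu$, and every infinite set has an AD family of size $2^{\aleph_0}$. This size is optimal, since an AD family in $\omega$ injects into $P(\omega)$. Still, some infinite linearly ordered set is Dedekind-finite.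
* (c) In all these models every set injects into $[A]^{<\omega}\times\mathrm{Ord}$. Hence every set is linearly orderable, and every family of nonempty finite sets has a choice function.

The models satisfy ZF, with no atoms. Since ZF is ZFA plus "there are no atoms", the implication is not provable in ZFA either. The ground model $V\models$ ZFC may be taken countable and transitive, or one may read the forcing as Boolean-valued in the usual way. As Con(ZF) implies Con(ZFC), the consistency of ZF is all that is assumed.

## Trees of conditions with long antichains

The tree $2^{<\omega_1}$ is one of several posets that work. We isolate what is used. Let $\mu\ge\omega$ and $\lambda>\omega$ be cardinals in $V$. Let $Q\in V$ be a nonempty set of partial functions $\mu\to2$, ordered by $q'\le q\iff q'\supseteq q$. Say that $q,q'$ *conflict* if $q\cup q'$ is not a function, that is, if they take different values at some common point. Assume: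

* (S0) For all $q\in Q$ and $\xi<\mu$ there is $q'\supseteq q$ in $Q$ with $\xi\in\operatorname{dom}q'$.
* (S1) For all $q,q'\in Q$ there is $q''\supseteq q'$ in $Q$ such that $q''\supseteq q$ or $q''$ conflicts with $q$.
* (S2) For every $q\in Q$ there are pairwise conflicting $q_\xi\supseteq q$ in $Q$ $(\xi<\lambda)$.
* (S3) For every $n<\omega$, $Q^n$ adds no surjection $\omega\to\lambda$.

(S0) makes the generic function total. (S2) gives the large disjoint families of cones, and (S3) keeps them large. (S1) says that the generic function determines the generic filter. It is not automatic that conditions which do not conflict have a common extension in $Q$: in Example 2 below, a condition with domain the even numbers and one with domain the odd numbers never conflict, but their union is a total function and is not in $Q$. What (S1) says is that one can always extend further to reach a decision.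

**Example 1.** $Q=2^{<\mu}$ with $\mu$ regular uncountable, and $\lambda=\mu$.

(S0): lengthen $q$. (S1): two elements of $Q$ either conflict or are comparable; if they conflict or $q\subseteq q'$, take $q''=q'$, and if $q'\subseteq q$, take $q''=q$. (S2): the nodes $q_\xi=q^\frown0^\xi{}^\frown1$, $\xi<\mu$, conflict pairwise. (S3): $Q^n$ is ${<}\mu$-closed, because fewer than $\mu$ functions, increasing in each coordinate, have a union of length $<\mu$ by regularity. So $Q^n$ adds no new function from an ordinal $<\mu$ to $\mathrm{Ord}$. A surjection $\omega\to\mu$ in the extension would thus lie in $V$, where $\mu$ is an uncountable cardinal.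

**Example 2 (Silver forcing).** $\mu=\omega$, $\lambda=2^{\aleph_0}$, and $Q$ is the set of all partial functions $q:\omega\to2$ with $\omega\setminus\operatorname{dom}q$ infinite.

(S0): add one point.

(S1): If $q,q'$ conflict, take $q''=q'$. If they do not, and $\omega\setminus\operatorname{dom}(q\cup q')$ is infinite, take $q''=q\cup q'$. In the remaining case $\omega\setminus\operatorname{dom}q'$ is infinite while all but finitely many of its points lie in $\operatorname{dom}q$; so $\operatorname{dom}q\setminus\operatorname{dom}q'$ is infinite. Pick $\xi$ in it and take $q''=q'\cup\{(\xi,1-q(\xi))\}$, which conflicts with $q$.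

(S2): Enumerate $\omega\setminus\operatorname{dom}q=\{d_0<d_1<\dots\}$. For $x\in2^\omega$ put $q_x=q\cup\{(d_{2n},x(n)):n<\omega\}$. No $d_{2n+1}$ is in the domain, so $q_x\in Q$, and $q_x,q_y$ conflict for $x\ne y$. Index $2^\omega$ by $\lambda$ in $V$.

(S3): It suffices to show that if $\bar h\in Q^n$ forces $\dot f:\omega\to\mathrm{Ord}$, then some $\bar g\le\bar h$ forces $\operatorname{ran}\dot f\subseteq C$ for some countable $C\in V$; for then $\dot f$ cannot be forced to be onto the uncountable cardinal $\lambda$. This is a fusion argument: we decide $\dot f(m)$ up to finitely many possibilities while keeping more and more coordinates free.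

We build $\bar f^m\in Q^n$, decreasing in the forcing order, and finite sets $u^m_j\subseteq\omega\setminus\operatorname{dom}f^m_j$ (for $j<n$) with $|u^m_j|=m$ and $u^m_j\subseteq u^{m+1}_j$. Start with $\bar f^0=\bar h$ and $u^0_j=\emptyset$. At stage $m$, run one after another through the finitely many $\bar\sigma=(\sigma_j)_{j<n}$ with $\sigma_j:u^m_j\to2$. We always have a current condition $\bar g\le\bar f^m$ with $\operatorname{dom}g_j\cap u^m_j=\emptyset$, at first $\bar f^m$ itself. Treat $\bar\sigma$ by choosing $\bar k\le(g_j\cup\sigma_j)_j$ deciding $\dot f(m)$, and replace each $g_j$ by $k_j\restriction(\operatorname{dom}k_j\setminus u^m_j)$. This extends the old $g_j$ and still misses $u^m_j$. Let $\bar f^{m+1}$ be the final $\bar g$. Add to $u^m_j$ one new point outside $\operatorname{dom}f^{m+1}_j\cup u^m_j$ to get $u^{m+1}_j$.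

Let $g_j=\bigcup_mf^m_j$. Its domain misses the infinite set $\bigcup_mu^m_j$: a point of $u^m_j$ lies in $u^{m'}_j$ for all $m'\ge m$, so it is outside $\operatorname{dom}f^{m'}_j$ for these $m'$, and outside the smaller domains with $m'<m$ as well. So $\bar g\in Q^n$. Now let $m$ and $\bar k\le\bar g$ be given. Extend each $k_j$ by finitely many points so that $u^m_j\subseteq\operatorname{dom}k_j$, and let $\sigma_j=k_j\restriction u^m_j$. Then $\bar k\le(f^{m+1}_j\cup\sigma_j)_j$. The condition which was chosen when $\bar\sigma$ was treated at stage $m$ has its part on $u^m_j$ equal to $\sigma_j$ and the rest contained in $f^{m+1}_j$. So $\bar k$ extends it, and $\bar k$ forces $\dot f(m)$ to be one of the finitely many ordinals decided at stage $m$. Conditions like $\bar k$ are dense below $\bar g$, so $\bar g$ forces $\operatorname{ran}\dot f\subseteq C$, where $C$ is the countable set of all ordinals decided at all stages.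

## The symmetric extension and its supports

Fix $Q$ satisfying (S0)–(S3). Let $P$ be the set of finite partial functions $p$ from $\omega$ to $Q$, with $p'\le p$ iff $\operatorname{dom}p'\supseteq\operatorname{dom}p$ and $p'(i)\supseteq p(i)$ for all $i\in\operatorname{dom}p$. The largest condition is $1=\emptyset$. The group $\mathrm{Sym}(\omega)$ of all permutations of $\omega$ acts on $P$ by $(\pi p)(\pi i)=p(i)$, so that $\operatorname{dom}(\pi p)=\pi[\operatorname{dom}p]$.

We recall the symmetric submodel. The action extends to names by $\pi\dot x=\{(\pi\dot y,\pi p):(\dot y,p)\in\dot x\}$, and $\mathrm{sym}(\dot x)=\{\pi:\pi\dot x=\dot x\}$. For $e\in[\omega]^{<\omega}$ let $\mathrm{fix}(e)=\{\pi:\pi\restriction e=\mathrm{id}\}$. The subgroups that contain some $\mathrm{fix}(e)$ form a normal filter, because $\pi\,\mathrm{fix}(e)\,\pi^{-1}=\mathrm{fix}(\pi[e])$. Let HS be the class of hereditarily symmetric names, that is, names $\dot x$ such that $\mathrm{sym}(\dot x)$ is in the filter and all names occurring in $\dot x$ are in HS. Let $G$ be $V$-generic on $P$ and $N=\{\dot x^G:\dot x\in HS\}$. Then $V\subseteq N\subseteq V[G]$ and $N\models$ ZF (Jech, *Set Theory*,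 3rd ed., Ch. 15; *The Axiom of Choice*, Ch. 5). Write $\varphi^N$ for "$\varphi$ holds in $N$"; it is forced by letting quantifiers range over HS. The Symmetry Lemma says
$$p\Vdash\varphi(\dot x)\iff\pi p\Vdash\varphi(\pi\dot x),\tag{1}$$
and it also holds for $\varphi^N$. The rank of a name is $\mathrm{rank}(\dot x)=\sup\{\mathrm{rank}(\dot y)+1:(\dot y,p)\in\dot x\}$; permutations preserve it, and for each $\beta$ the names of rank $<\beta$ form a set. Finally $\mathrm{op}(\dot x,\dot y)$ denotes the canonical name of the ordered pair.

**Definition.** A name $\dot y\in HS$ *has support* $e$ if $\mathrm{fix}(e)\subseteq\mathrm{sym}(\dot y)$. A set $y\in N$ is *$e$-supported* if $y=\dot y^G$ for some $\dot y\in HS$ with support $e$.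

A support may be enlarged, and if $\dot y$ has support $e$, then $\pi\dot y$ has support $\pi[e]$. Every element of $N$ is $e$-supported for some finite $e$.

Let $\dot r_i$ be the canonical name of $r_i=\bigcup\{p(i):p\in G,\ i\in\operatorname{dom}p\}$, let $\dot A=\{(\dot r_i,1):i<\omega\}$ and $A=\dot A^G=\{r_i:i<\omega\}$. Then $\pi\dot r_i=\dot r_{\pi i}$ and $\pi\dot A=\dot A$, so these names are in HS. Thus $r_k$ is $\{k\}$-supported, and $A$ is $\emptyset$-supported. Elements of $V$ are $\emptyset$-supported, by their check names. For $e\in[\omega]^{<\omega}$ put $R_e=\{r_k:k\in e\}$; it is $e$-supported. For $q\in Q$ let $B_q=\{r\in A:q\subseteq r\}$. The map $q\mapsto B_q$ is in $N$, as it is defined there from $Q$ and $A$.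

**Lemma 3.**
(i) $r_i\in2^\mu$, and $r_i\ne r_j$ for $i\ne j$ (forced by $1$).
(ii) $G=\{p\in P:\forall i\in\operatorname{dom}p\ \ p(i)\subseteq r_i\}$.
(iii) Each $B_q$ is infinite.

*Proof.* (i) Any two members of $G$ have a common extension, so $r_i$ is a function; by (S0) and density it is total. Let $i\ne j$ and let $p$ be given, without loss of generality with $i,j\in\operatorname{dom}p$. By (S2) there are $q_0,q_1\supseteq p(i)$ that conflict, say at $\xi$. Extend $p(j)$ to have $\xi$ in its domain, by (S0). Then replace $p(i)$ by the one of $q_0,q_1$ that disagrees with the new $p(j)$ at $\xi$. The resulting condition forces $\dot r_i\neq\dot r_j$, and such conditions are dense.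

(ii) The inclusion "$\subseteq$" is clear. Suppose first that $q\in Q$ and $q\subseteq r_i$. By (S1) the set of $p$ with $i\in\operatorname{dom}p$ such that $p(i)\supseteq q$ or $p(i)$ conflicts with $q$ is dense. Take such a $p\in G$. Both $p(i)$ and $q$ are contained in the function $r_i$, so they do not conflict; hence $p(i)\supseteq q$ and $\{(i,q)\}\in G$. Now let $p$ satisfy $p(i)\subseteq r_i$ for all $i\in\operatorname{dom}p$. Then the finitely many conditions $\{(i,p(i))\}$ are all in $G$, a common extension of them in $G$ extends $p$, and so $p\in G$.

(iii) Given $p$ and $n$, choose $i>n$ outside $\operatorname{dom}p$; the condition $p\cup\{(i,q)\}$ forces $q\subseteq\dot r_i$. By density, $q\subseteq r_i$ for infinitely many $i$, and the $r_i$ are distinct. $\square$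

Part (ii) will be used all the time: to see that a condition is in $G$ we only look at the functions $r_i$ one by one.

**Lemma 4 (Restriction).** If names $\dot x_1,\dots,\dot x_m$ have support $e$ and $p\Vdash\varphi^N(\dot x_1,\dots,\dot x_m)$, then $p\restriction e\Vdash\varphi^N(\dot x_1,\dots,\dot x_m)$.

*Proof.* Otherwise some $q\le p\restriction e$ forces the negation. Map the finite set $\operatorname{dom}p\setminus e$ injectively into the complement of $e\cup\operatorname{dom}q$, and extend this to a permutation $\pi\in\mathrm{fix}(e)$. By (1), $\pi p\Vdash\varphi^N(\dot x_1,\dots,\dot x_m)$, since $\pi\dot x_l=\dot x_l$. Now $\pi p$ agrees with $p$ on $e$, where $q$ extends $p$, and outside $e$ the domain of $\pi p$ is disjoint from $\operatorname{dom}q$. So $q$ together with $\pi p\restriction\pi[\operatorname{dom}p\setminus e]$ is a common extension of $q$ and $\pi p$, a contradiction. $\square$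

Every name that is mentioned must have support $e$. With $p\Vdash\dot y=\dot r_0$ and $\dot y$ of support $\emptyset$, for instance, Lemma 4 gives only that $p\restriction\{0\}$ forces this.

*Example.* $r_0$ is not $\emptyset$-supported. Suppose $\dot y$ has support $\emptyset$ and $p\in G$ forces $\dot y=\dot r_0$. Choose $j\notin\operatorname{dom}p\cup\{0\}$ and let $\pi=(0\ j)$. Then $\pi p\Vdash\dot y=\dot r_j$. The conditions $p$ and $\pi p$ agree off $\{0,j\}$, and $j\notin\operatorname{dom}p$, $0\notin\operatorname{dom}\pi p$. So $p\cup\pi p$ is a condition, and it forces $\dot r_0=\dot r_j$, contradicting Lemma 3(i).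

**Lemma 5 (Definability).** If $y$ is the unique element of $N$ with $\varphi^N(y,z_1,\dots,z_m)$ and all $z_l$ are $c$-supported, then $y$ is $c$-supported.

*Proof.* Let $\dot z_l$ be names of $z_l$ with support $c$. Fix any HS-name of $y$, of rank $\beta$ say; the names occurring in it show that every element of $y$ has an HS-name of rank $<\beta$. Let
$$\dot y=\{(\dot z,p):\dot z\in HS,\ \mathrm{rank}(\dot z)<\beta,\ p\Vdash\text{“there is a unique }w\in N\text{ with }\varphi^N(w,\dot z_1,\dots,\dot z_m)\text{, and }\dot z\in w\text{”}\}.$$
By (1), if $(\dot z,p)\in\dot y$ and $\pi\in\mathrm{fix}(c)$, then $(\pi\dot z,\pi p)\in\dot y$. So $\dot y$ is in HS with support $c$. If $(\dot z,p)\in\dot y$ and $p\in G$, then $\dot z^G\in y$. Conversely, an element of $y$ is $\dot z^G$ for an HS-name $\dot z$ of rank $<\beta$, and some $p\in G$ forces the quoted statement. Hence $\dot y^G=y$. $\square$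

**Lemma 6 (Bounded names).** Let $X\in N$. There is $\beta$ such that, for every $a\in[\omega]^{<\omega}$, every $a$-supported $y\in X$ is $\dot y^G$ for some $\dot y\in HS$ with support $a$ and rank $<\beta$.

*Proof.* Let $\dot X\in HS$ be a name of $X$. In $V$, for each name $\dot z$ occurring in $\dot X$, each $p\in P$ and each $a\in[\omega]^{<\omega}$ such that some $\dot y\in HS$ with support $a$ satisfies $p\Vdash\dot z=\dot y$, take the least rank of such a $\dot y$. Let $\beta$ be larger than all these ranks, which exists by Replacement in $V$. If $y\in X$ is $a$-supported, by $\dot y_0$ say, then $y=\dot z^G$ for some $\dot z$ occurring in $\dot X$, and some $p\in G$ forces $\dot z=\dot y_0$. So there is $\dot y\in HS$ with support $a$ and rank $<\beta$ with $p\Vdash\dot z=\dot y$, and $\dot y^G=y$. $\square$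

## $\lambda$ stays uncountable and $A$ is Dedekind-finite

The first lemma ensures that "$\lambda$ many" still means "uncountably many" in $N$.

**Lemma 7.** If $f:\delta\to\mathrm{Ord}$ is in $N$ and $e$-supported, then $f\in V[G_e]$, where $G_e=\{p\in G:\operatorname{dom}p\subseteq e\}$. Hence in $N$ there is no surjection $\omega\to\lambda$, so $|\lambda|>\aleph_0$ in $N$.

*Proof.* Let $\dot f$ be a name of $f$ with support $e$. If $f(\xi)=\alpha$, then some $p\in G$ forces "$\dot f$ is a function and $\dot f(\check\xi)=\check\alpha$". By Lemma 4, $p\restriction e$ forces it, and $p\restriction e\in G_e$. So $f(\xi)=\alpha$ iff some $p\in G_e$ forces this statement. For given $p$ and $\xi$ there is at most one such $\alpha$, so the set of triples $(\xi,\alpha,p)$ with $\xi<\delta$, $\operatorname{dom}p\subseteq e$ and $p$ forcing the statement is a set in $V$. Thus $f\in V[G_e]$.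

Since $P$ is the product of $P_e=\{p\in P:\operatorname{dom}p\subseteq e\}$ and $\{p\in P:\operatorname{dom}p\cap e=\emptyset\}$, the filter $G_e$ is $V$-generic on $P_e$. The conditions with domain exactly $e$ are dense in $P_e$ and form a copy of $Q^{|e|}$. By (S3), $V[G_e]$ has no surjection $\omega\to\lambda$. As every function in $N$ is $e$-supported for some $e$, there is none in $N$. Since $\omega\subseteq\lambda$, this means $|\lambda|>\aleph_0$ in $N$. $\square$

**Lemma 8.** In $N$, $A$ is infinite, linearly ordered and Dedekind-finite.

*Proof.* $A$ is infinite by Lemma 3(i). It is linearly ordered by the lexicographic order of $2^\mu$: put $r<r'$ if $r(\xi)<r'(\xi)$ at the least $\xi$ where they differ. Suppose $f\in N$ is an injection $\omega\to A$, with a name $\dot f$ of support $e$. As $e$ is finite, there is $n$ with $f(n)=r_i$ and $i\notin e$. Let $p\in G$ force "$\dot f$ is a function and $\dot f(\check n)=\dot r_i$". Pick $j\notin e\cup\operatorname{dom}p\cup\{i\}$ and let $\pi=(i\ j)\in\mathrm{fix}(e)$. Then $\pi p\Vdash\dot f(\check n)=\dot r_j$. The conditions $p$ and $\pi p$ agree off $\{i,j\}$, and $j\notin\operatorname{dom}p$, $i\notin\operatorname{dom}\pi p$,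 so they are compatible. A common extension forces $\dot r_i=\dot r_j$, contradicting Lemma 3(i). $\square$

## Subsets of $A$, and why Cohen reals do not suffice

Before turning to arbitrary sets we look at infinite subsets of $A$. Here every such set contains a cone up to finitely many points.

**Lemma 9.** Let $D\in N$ be an infinite subset of $A$. Then $B_q\setminus C\subseteq D$ for some $q\in Q$ and some finite $C\subseteq A$.

*Proof.* Let $\dot D$ be a name of $D$ with support $e$. As $D$ is infinite, there is $r_j\in D$ with $j\notin e$. Take $p\in G$ with $j\in\operatorname{dom}p$ and $p\Vdash\dot r_j\in\dot D$; by Lemma 4 we may restrict it and assume $\operatorname{dom}p\subseteq e\cup\{j\}$. Let $q=p(j)$ and $C=R_e$. If $k\notin e$ and $q\subseteq r_k$, let $\pi=(j\ k)$. Then $\pi p=p\restriction e\cup\{(k,q)\}$ is in $G$ by Lemma 3(ii), and it forces $\dot r_k\in\dot D$. So $B_q\setminus C\subseteq D$. $\square$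

By (S2) there are conflicting $q_\xi\supseteq q$, $\xi<\lambda$, and the sets $B_{q_\xi}\setminus C$ are infinite, pairwise disjoint and contained in $D$. So infinite subsets of $A$ have large AD families in $N$. Sets built from $A$ may be treated similarly. For $X=[A]^2$, fix $r\in A$; then $r'\mapsto\{r,r'\}$ is an injection from $A\setminus\{r\}$ to $X$.

The first thing to try, however, is not a tree of height $\omega_1$ but the set $Q$ of *finite* partial functions $\omega\to2$, so that the $r_i$ are Cohen reals. Then (S0) and (S1) hold: if $q,q'$ do not conflict, take $q''=q\cup q'$. Every condition has two conflicting extensions. Lemmas 3–6, 8 and 9 use no more than that; the only use of (S2) was in Lemma 3(i), for two extensions. So $A$ is again an infinite Dedekind-finite set of reals. But $\mathbf H$ fails in this model, and it fails for $A$ itself. Let $\mathcal A\in N$ be an AD family in $A$. Fix a well-order of $Q$ in $V$. For $D\in\mathcal A$ let $q(D)$ be the least $q$ for which $B_q\setminus D$ is finite, which exists by Lemma 9. If $q(D)=q(D')=q$, then $D\cap D'$ contains all but finitely many members of the infinite set $B_q$, so $D=D'$. Thus $\mathcal A$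 injects into the countable set $Q$.

The same argument shows, for any $Q$ as above, that AD families in $A$ have size at most $|Q|$. So we need $Q$ to be uncountable in $N$, and to have many conflicting conditions. That alone is not enough either. If one takes for $Q$ the finite partial functions $\omega\to\omega_1$, then the conditions $\{(0,\xi)\}$, $\xi<\omega_1$, conflict pairwise. But by density each $r_i$ is a surjection $\omega\to\omega_1^V$. It belongs to $N$, so $\omega_1^V$ is countable in $N$, and the family of cones $B_{\{(0,\xi)\}}$ has become countable. This is the point of asking for (S2) and (S3) together: conditions that are long functions with values in $2$, with $\lambda$ conflicting extensions, in a forcing that does not make $\lambda$ countable.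

## Copying a cone into an arbitrary infinite set

What remains is to pass from subsets of $A$ to arbitrary infinite sets of $N$.

**Proposition 10.** Let $X\in N$ be infinite. In $N$, either $\omega$ injects into $X$, or for some $q\in Q$ and finite $C\subseteq A$ there is an injection $B_q\setminus C\to X$.

The idea is as follows. If $X$ has an element $x$ that really depends on some $r_i$, then the permutations move $r_i$ to any other $r_j$ and $x$ to a corresponding $x_j$. This defines a map $F:r_j\mapsto x_j$ in $N$. It need not be injective, nor have all its values in $X$. For instance, let $X=\{r\in A:r(0)=0\}\cup\{\emptyset\}$, let $r_i(0)=0$ and $x=r_i$, and name $x$ by a name for "$r_i$ if $r_i(0)=0$, and $\emptyset$ otherwise". Then $F$ is the identity on the cone of $r_i$ where $r(0)=0$ and is constant on the cone where $r(0)=1$. The task is to find a cone around $r_i$ on which $F$ is injective and has its values in $X$. The reason why there is one: a single coincidence $F(r_j)=F(r_k)$ spreads by symmetry to a whole cone, on which $F$ must be constant; and near $r_i$ it cannot be constant, since otherwise $x$ would not depend on $r_i$.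

*Proof.* Let $\dot X$ be a name of $X$ with support $e$.

**Case 1: every $x\in X$ is $e$-supported.** Here we show that $X$ is well-orderable in $N$. By Lemma 6 there is a set $S\in V$ of HS-names with support $e$ such that each $x\in X$ is $\dot x^G$ for some $\dot x\in S$. Enumerate $S=\langle\dot x_\alpha:\alpha<\theta\rangle$ in $V$. The name $\{(\mathrm{op}(\check\alpha,\dot x_\alpha),1):\alpha<\theta\}$ is in HS with support $e$, and it names a function on $\theta$ whose range includes $X$. So $X$ is well-orderable in $N$, and being infinite it admits an injection from $\omega$.

**Case 2: some $x\in X$ is not $e$-supported.** We first isolate a single index on which $x$ depends. Take a finite superset of $e$ supporting $x$ and remove the elements outside $e$ one at a time. At some moment the property of supporting $x$ is lost for the first time. This gives a finite $c\supseteq e$ and $i\notin c$ such that $x$ is $(c\cup\{i\})$-supported, say by the name $\dot x$, but not $c$-supported. Let $C=R_c$ and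
$$\dot F=\{(\mathrm{op}(\dot r_{\pi i},\pi\dot x),1):\pi\in\mathrm{fix}(c)\},\qquad F=\dot F^G.$$
For $\sigma\in\mathrm{fix}(c)$ we have $\sigma\,\mathrm{op}(\dot r_{\pi i},\pi\dot x)=\mathrm{op}(\dot r_{\sigma\pi i},\sigma\pi\dot x)$, so $\dot F$ is in HS with support $c$. If $\pi,\pi'\in\mathrm{fix}(c)$ and $\pi i=\pi'i$, then $\pi^{-1}\pi'\in\mathrm{fix}(c\cup\{i\})$ leaves $\dot x$ fixed, so $\pi\dot x=\pi'\dot x$. Denote this name by $\dot x_j$, where $j=\pi i$. It is defined for every $j\notin c$ (use $\pi=(i\ j)$), has support $c\cup\{j\}$, and satisfies
$$\pi\dot x_j=\dot x_{\pi j}\qquad(\pi\in\mathrm{fix}(c),\ j\notin c).\tag{2}$$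
As the $r_j$ are distinct, $F\in N$ is a function with domain $A\setminus C$, with $F(r_j)=\dot x_j^G$ and $F(r_i)=x$.

**Step 1: $F$ maps some $B_{q_0}\setminus C$ into $X$, with $q_0\subseteq r_i$.** This puts the values in $X$. The names $\dot x$ and $\dot X$ have support $c\cup\{i\}$. Some condition in $G$, which we may take with $i$ in its domain, forces $\dot x\in\dot X$; by Lemma 4 its restriction to $c\cup\{i\}$ does. So there is $p\in G$ with $i\in\operatorname{dom}p\subseteq c\cup\{i\}$ and $p\Vdash\dot x\in\dot X$. Let $q_0=p(i)$. If $j\notin c$ and $q_0\subseteq r_j$, let $\pi=(i\ j)$. Then $\pi p=p\restriction c\cup\{(j,q_0)\}$ is in $G$ by Lemma 3(ii), and $\pi p\Vdash\dot x_j\in\dot X$ by (1), since $\pi\in\mathrm{fix}(e)$. So $F(r_j)\in X$.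

**Step 2: if $j\ne k$ are outside $c$ and $F(r_j)=F(r_k)$, then there is $s\in Q$, $s\subseteq r_j$, with $F$ constant on $B_s\setminus C$.** This spreads one coincidence over a cone. The names $\dot x_j,\dot x_k$ have support $c\cup\{j,k\}$. As in Step 1, choose $p'\in G$ with $j,k\in\operatorname{dom}p'\subseteq c\cup\{j,k\}$ and $p'\Vdash\dot x_j=\dot x_k$. Put $s=p'(j)$ and $t=p'(k)$. Let $j',k'\notin c$ be distinct with $s\subseteq r_{j'}$ and $t\subseteq r_{k'}$. Choose $\pi\in\mathrm{fix}(c)$ with $\pi j=j'$ and $\pi k=k'$. The condition $\pi p'$ consists of $p'\restriction c$, of $s$ at $j'$ and of $t$ at $k'$, so it is in $G$ by Lemma 3(ii). By (1) and (2) it forces $\dot x_{j'}=\dot x_{k'}$, so $F(r_{j'})=F(r_{k'})$. Now given $r_{j'},r_{j''}\in B_s\setminus C$, pick $r_{k'}\in B_t\setminus(C\cup\{r_{j'},r_{j''}\})$, which is possible because $B_t$ is infinite. Then $F(r_{j'})=F(r_{k'})=F(r_{j''})$.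

**Step 3: a cone around $r_i$ avoids all conditions on whose cones $F$ is constant.** Let
$$W=\{s\in Q:F\text{ is constant on }B_s\setminus C\}\in N.$$
It is defined in $N$ from the $c$-supported sets $F,C,Q,A$. By Lemma 5 it is $c$-supported; fix a name $\dot W$ of $W$ with support $c$. No $s\in W$ satisfies $s\subseteq r_i$. Otherwise $r_i\in B_s\setminus C$, and $x=F(r_i)$ would be the unique value of $F$ on $B_s\setminus C$, hence definable in $N$ from $F,C,A$ and $s\in V$; by Lemma 5, $x$ would be $c$-supported, a contradiction.

Some condition in $G$ below $p$ forces "no $s\in\dot W$ satisfies $s\subseteq\dot r_i$". The names in this statement have support $c\cup\{i\}$, so by Lemma 4 its restriction $p_1$ to $c\cup\{i\}$ forces the same. We have $p_1\in G$, $\operatorname{dom}p_1\subseteq c\cup\{i\}$, and $p_1\le p$ because $\operatorname{dom}p\subseteq c\cup\{i\}$. Let $q_1=p_1(i)\supseteq q_0$. If $j\notin c$ and $q_1\subseteq r_j$, let $\pi=(i\ j)$. Then $\pi p_1=p_1\restriction c\cup\{(j,q_1)\}\in G$ by Lemma 3(ii), and it forces "no $s\in\dot W$ satisfies $s\subseteq\dot r_j$". So no $s\in W$ satisfies $s\subseteq r_j$, for any $r_j\in B_{q_1}\setminus C$.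

**Step 4: $F$ is injective on $B_{q_1}\setminus C$, with values in $X$.** If $r_j\ne r_k$ in $B_{q_1}\setminus C$ had $F(r_j)=F(r_k)$, Step 2 would give $s\in W$ with $s\subseteq r_j$, contrary to Step 3. The values are in $X$ by Step 1, as $B_{q_1}\subseteq B_{q_0}$. So the restriction of $F$ to $B_{q_1}\setminus C$ is the desired injection, and it is in $N$. $\square$

## Disjoint cones in every Dedekind-finite set: proof of Theorem 1

By Lemma 8, $N$ contains an infinite Dedekind-finite linearly ordered set, namely $A$. Let $X\in N$ be infinite; we argue in $N$.

If $\omega$ injects into $X$, then $X$ has an AD family of size $2^{\aleph_0}>\aleph_0$, by the images of the branches of $2^{<\omega}$ as computed above.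

Otherwise, by Proposition 10, there is an injection $g:B_q\setminus C\to X$ with $C$ finite. Take $(q_\xi)_{\xi<\lambda}\in V\subseteq N$ from (S2). The sets $B_{q_\xi}\subseteq B_q$ are infinite by Lemma 3(iii). They are pairwise disjoint, since no function extends two conflicting ones. So
$$\{g[B_{q_\xi}\setminus C]:\xi<\lambda\}$$
is a pairwise disjoint family of infinite subsets of $X$. Its members are nonempty and disjoint, so it is injectively indexed by $\lambda$, and it has size $|\lambda|>\aleph_0$ by Lemma 7.

So $\mathbf H$ holds in $N$. With Example 1 and $\mu=\omega_1$ (or with Example 2) as $Q$, this proves Theorem 1, and the implication in the question is not provable in ZF. $\blacksquare$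

## Sets of reals, and agreement with $V$ up to a given rank: Theorem 2(a) and (b)

**Proof of (a).** Use Example 2. There $\mu=\omega$, so $A\subseteq2^\omega$ is a set of reals, and the proof of Theorem 1 applies as it stands. $\blacksquare$

**Proof of (b).** Use Example 1 with $\mu=\lambda>2^{\aleph_0}$ regular.

**Step 1: no new short sequences of ordinals.** Every function in $N$ from an ordinal $<\mu$ to $\mathrm{Ord}$ is in some $V[G_e]$ by Lemma 7, and $V[G_e]$ is an extension of $V$ by the ${<}\mu$-closed poset $Q^{|e|}$. So the function is in $V$.

**Step 2: $V_\alpha^N=V_\alpha^V$ whenever $|V_\alpha|^V<\mu$.** We use induction on $\alpha$. The case $\alpha=0$ is trivial, and at limits we take unions. At a successor, if $|V_{\alpha+1}|^V<\mu$, then $|V_\alpha|^V<\mu$ and $V_\alpha^N=V_\alpha^V$ by induction. By a bijection in $V$ between $V_\alpha^V$ and an ordinal $<\mu$, a subset of $V_\alpha^V$ in $N$ corresponds to a function from this ordinal to $2$, which is in $V$ by Step 1. So the subset is in $V$. As $V_\alpha^V$ is well-orderable in $V\subseteq N$, the set $V_\alpha^N$ is well-orderable in $N$.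

**Step 3: AD families of size $2^{\aleph_0}$.** For the same reason $P(\omega)^N=P(\omega)^V$. A bijection in $V$ of this set with the cardinal $(2^{\aleph_0})^V<\mu$ is in $N$. So in $N$ the set $P(\omega)$, and hence $\mathbb R$, is well-orderable, and $2^{\aleph_0}\le|\mu|$. By the proof of Theorem 1, an infinite Dedekind-finite set has a pairwise disjoint family of infinite subsets of size $\lambda=\mu$, and this has a subfamily of size $2^{\aleph_0}$. The other infinite sets contain a copy of $\omega$ and have AD families of size $2^{\aleph_0}$. The set $\omega$ has no larger AD families, because they are subsets of $P(\omega)$. Finally, $A$ is an infinite linearly ordered Dedekind-finite set, by Lemma 8. $\blacksquare$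

## Least supports and linear orders on all sets: Theorem 2(c)

Now $Q$ is again arbitrary with (S0)–(S3). The plan is to attach to each $y\in N$ a canonical finite subset $E_y$ of $A$, the least one on which it depends, and then to recover $y$ from $E_y$ and one ordinal. The lemma needed is that supports are closed under intersection.

**Lemma 11 (Intersection).** If $y\in N$ is $c$-supported and $d$-supported, then it is $b$-supported, where $b=c\cap d$.

*Proof.* Let $\dot y,\dot y'$ be names of $y$ with supports $c$ and $d$. As in Proposition 10 we move them around, now by $\mathrm{fix}(b)$: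
$$F_c:(r_{\pi k})_{k\in c\setminus b}\mapsto(\pi\dot y)^G,\qquad F_d:(r_{\pi k})_{k\in d\setminus b}\mapsto(\pi\dot y')^G\qquad(\pi\in\mathrm{fix}(b)).$$
If $\pi,\pi'\in\mathrm{fix}(b)$ agree on $c\setminus b$, then $\pi^{-1}\pi'\in\mathrm{fix}(c)$ and $\pi\dot y=\pi'\dot y$; so $F_c$ is well defined, and so is $F_d$ likewise. The domain of $F_c$ consists of all injective tuples from $A\setminus R_b$ indexed by $c\setminus b$, and similarly for $F_d$. The name of $F_c$ consisting of all pairs $\big(\mathrm{op}(\langle\dot r_{\pi k}\rangle_{k\in c\setminus b},\pi\dot y),1\big)$, $\pi\in\mathrm{fix}(b)$, has support $b$, so $F_c$ is in $N$ and $b$-supported. The same holds for $F_d$.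

By Lemma 4 there is $p\in G$ with $\operatorname{dom}p=c\cup d$ and $p\Vdash\dot y=\dot y'$: take a condition in $G$ forcing this, with $c\cup d$ included in its domain, and restrict it. Call an injective tuple $u=(u_k)$ from $A\setminus R_b$, indexed by $c\setminus b$ or by $d\setminus b$, *matching* if $p(k)\subseteq u_k$ for all $k$. The tuples $(r_k)_{k\in c\setminus b}$ and $(r_k)_{k\in d\setminus b}$ are matching because $p\in G$.

Let $u$ (indexed by $c\setminus b$) and $v$ (indexed by $d\setminus b$) be matching and disjoint. The index sets $c\setminus b$ and $d\setminus b$ are disjoint, and the entries of $u$ and $v$ are distinct members of $A\setminus R_b$. So some $\pi\in\mathrm{fix}(b)$ satisfies $r_{\pi k}=u_k$ for $k\in c\setminus b$ and $r_{\pi k}=v_k$ for $k\in d\setminus b$. Then $(\pi p)(\pi k)=p(k)\subseteq r_{\pi k}$ for all $k\in c\cup d$, so $\pi p\in G$ by Lemma 3(ii). As $\pi p\Vdash\pi\dot y=\pi\dot y'$, we get $F_c(u)=F_d(v)$.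

Let $u,u'$ be two matching tuples indexed by $c\setminus b$. By Lemma 3(iii) we can choose a matching $v$ indexed by $d\setminus b$ and disjoint from $u$, from $u'$ and from $R_b$. Then $F_c(u)=F_d(v)=F_c(u')$. So $F_c$ is constant on matching tuples, and its value is $F_c((r_k)_{k\in c\setminus b})=\dot y^G=y$. Thus $y$ is defined in $N$ as the unique value of $F_c$ on injective tuples $u$ from $A\setminus R_b$ with $p(k)\subseteq u_k$ for $k\in c\setminus b$. The parameters are $F_c$, $R_b$, $A$ and $p\in V$, all $b$-supported. By Lemma 5, $y$ is $b$-supported. $\square$

**Proof of (c).** By Lemma 11, a support of $y\in N$ of smallest size is contained in every other support. So each $y\in N$ has a least finite support $s(y)\subseteq\omega$. Let $E_y=\{r_i:i\in s(y)\}$. Let $X\in N$.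

**Step 1: decoding functions.** They recover $y$ from a tuple and an ordinal. Take $\beta$ from Lemma 6 for $X$, so that each $y\in X$ has a name of rank $<\beta$ with support $s(y)$. In $V$ choose for each $n$ an enumeration $\langle\dot y^n_\alpha:\alpha<\theta_n\rangle$ of the HS-names of rank $<\beta$ with support $\{0,\dots,n-1\}$. The names
$$\dot H_n=\{(\mathrm{op}(\mathrm{op}(\langle\dot r_{\pi0},\dots,\dot r_{\pi(n-1)}\rangle,\check\alpha),\pi\dot y^n_\alpha),1):\pi\in\mathrm{Sym}(\omega),\ \alpha<\theta_n\}$$
are invariant under $\mathrm{Sym}(\omega)$, and if $\pi,\pi'$ agree on $\{0,\dots,n-1\}$, then $\pi\dot y^n_\alpha=\pi'\dot y^n_\alpha$. So $\dot H_n$ names a function $H_n\in N$, where $H_n(u,\alpha)$ is defined for injective $u\in A^n$ and $\alpha<\theta_n$. The name $\{(\mathrm{op}(\check n,\dot H_n),1):n<\omega\}$ shows that the sequence $\langle H_n:n<\omega\rangle$ is in $N$.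

**Step 2: $y\mapsto E_y$ is in $N$.** For finite $E\subseteq A$ let $E^\uparrow$ be its increasing enumeration in the lexicographic order. Suppose $y\in X$ and $y=H_{|E|}(E^\uparrow,\alpha)$ for some $\alpha$. With $n=|E|$ and $E^\uparrow=(r_{\pi0},\dots,r_{\pi(n-1)})$ we have $y=(\pi\dot y^n_\alpha)^G$, and $\pi\dot y^n_\alpha$ has support $\pi[\{0,\dots,n-1\}]$, the set of indices of members of $E$. So this set includes $s(y)$, and $E\supseteq E_y$. Conversely, let $n=|s(y)|$ and choose $\pi$ with $E_y^\uparrow=(r_{\pi0},\dots,r_{\pi(n-1)})$. Let $\dot y$ be a name of $y$ of rank $<\beta$ with support $s(y)=\pi[\{0,\dots,n-1\}]$. Then $\pi^{-1}\dot y$ has rank $<\beta$ and support $\{0,\dots,n-1\}$, so it is $\dot y^n_\alpha$ for some $\alpha$, and $H_n(E_y^\uparrow,\alpha)=(\pi\pi^{-1}\dot y)^G=y$. Hence $E_y$ is the least finite $E\subseteq A$, with respect to inclusion, such that $y=H_{|E|}(E^\uparrow,\alpha)$ for some $\alpha$. This defines $y\mapsto E_y$ on $X$ in $N$.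

**Step 3: the injection, the linear order, and the choice function.** In $N$, the map
$$y\mapsto\big(E_y,\ \min\{\alpha:H_{|E_y|}(E_y^\uparrow,\alpha)=y\}\big)$$
is an injection $X\to[A]^{<\omega}\times\mathrm{Ord}$, since $y$ is computed back from its image by the functions $H_n$. Order $[A]^{<\omega}$ by cardinality and then lexicographically on increasing enumerations, and order the pairs in $[A]^{<\omega}\times\mathrm{Ord}$ lexicographically. This is a linear order, so $X$ is linearly orderable. If $\mathcal F$ is a family of nonempty finite sets, choose a linear order of $\bigcup\mathcal F$; taking the minimum of each member of $\mathcal F$ gives a choice function. $\blacksquare$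

## The converse implication in the basic Fraenkel model

One can also ask whether "every linearly ordered Dedekind-finite set is finite" implies $\mathbf H$. ZFA does not prove this; no claim is made here about ZF. Consider the basic Fraenkel model of ZFA, given by all permutations of an infinite set of atoms and finite supports. The set of atoms is amorphous in it, so its AD families have at most one member, as computed above, and $\mathbf H$ fails.

Now let $(X,<)$ be a linearly ordered set in this model, with finite support $e$. We claim that every $x\in X$ is fixed by $\mathrm{fix}(e)$, the group of permutations of the atoms that are the identity on $e$. Suppose $\pi\in\mathrm{fix}(e)$ and $\pi x\ne x$. Since $x$ has a finite support $d$, we have $\pi x=\pi'x$ for any $\pi'$ agreeing with $\pi$ on $d$, and there is such a $\pi'\in\mathrm{fix}(e)$ moving only finitely many atoms. This $\pi'$ is a product of transpositions in $\mathrm{fix}(e)$. If all of these fixed $x$, so would $\pi'$. Hence some transposition $\tau\in\mathrm{fix}(e)$ moves $x$. As $\tau$ preserves $X$ and $<$, we have $\tau x\in X$, and $x<\tau x$ would imply $\tau x<\tau\tau x=x$, a contradiction;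 likewise for $x>\tau x$. This proves the claim. So $X$ is pointwise fixed by $\mathrm{fix}(e)$. A bijection between $X$ and an ordinal, which exists outside the model by choice, is then itself fixed by $\mathrm{fix}(e)$ and belongs to the model. Therefore $X$ is well-orderable there, and it is finite if it is Dedekind-finite.
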